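\title{Rational equivalence relations have regular cross-sections}

\begin{abstract}
We prove that every rational equivalence relation on a finitely generated free monoid has a regular cross-section, that is, a regular language containing exactly one word of each class. Consequently the rational equivalence relations are exactly the equivalence kernels of rational functions. The proof reduces to transducers all of whose cycles read both tapes, shows that such a transducer has bounded delay on pairs of equal words whenever it realizes an equivalence relation, and uses this bound to select one word in each class by a process with finite memory.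
\end{abstract}

\section{Introduction}

\subsection{The problem and the result}

Let $A$ and $B$ be finite alphabets. A \emph{rational relation} from $A^*$ to $B^*$ is a rational subset of the monoid $A^*\times B^*$, that is, a relation realized by a finite transducer: a finite automaton with two tapes that reads a word $u$ on the first tape and a word $v$ on the second, both from left to right and each at its own pace, and accepts or rejects the pair $(u,v)$. Precise conventions are in Section~\ref{sec:proper}. A \emph{rational function} is a rational relation $f\subseteq A^*\times B^*$ that is a partial function, and its \emph{equivalence kernel} is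
\[
\ker f=\{(u,v)\in\operatorname{dom}f\times\operatorname{dom}f : f(u)=f(v)\}.
\]
A \emph{rational equivalence relation} on $A^*$ is a rational relation $R\subseteq A^*\times A^*$ that is an equivalence relation on its domain $\operatorname{dom}R=\{u:(u,v)\in R\text{ for some }v\}$: it is symmetric, transitive, and reflexive on $\operatorname{dom}R$. Let $\mathbf{RatEq}$ be the class of all rational equivalence relations and $\mathbf{KerRatF}$ the class of all equivalence kernels of rational functions, the alphabets ranging over all finite alphabets.

The kernel of $f$ is the composition of $f$ with $f^{-1}$, and rational relations are closed under inverse and composition, so $\mathbf{KerRatF}\subseteq\mathbf{RatEq}$. The problem, which comes from~\cite{RER}, is whether this inclusion is proper. In $\mathbf{RatEq}$ a finite device sees two words together and may guess how they correspond; in $\mathbf{KerRatF}$ a finite device sees one word and must produce a name for its class. The question is whether the first ability always yields the second. We show that it does, and that the name can be taken to be a word of the class. A \emph{cross-section} of $R$ is a subset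 of $\operatorname{dom}R$ that contains exactly one word of each class.

\begin{theorem}\label{thm:main}
Let $R\subseteq A^*\times A^*$ be a rational equivalence relation. There is a regular language $S\subseteq\operatorname{dom}R$ containing exactly one element of each $R$-class. Consequently $f=R\cap(A^*\times S)$ is a rational function from $A^*$ to $A^*$ with $\operatorname{dom}f=\operatorname{dom}R$ and $\ker f=R$.
\end{theorem}

The second sentence follows from the first. The relation $f$ is rational, being the intersection of a rational relation with a product of two regular languages. It maps each $u\in\operatorname{dom}R$ to the unique element of $S$ equivalent to $u$, so $f(u)=f(v)$ if and only if $(u,v)\in R$. With the inclusion above we obtain the answer to the problem.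

\begin{corollary}\label{cor:equal}
$\mathbf{KerRatF}=\mathbf{RatEq}$: for every finite alphabet $A$, every rational equivalence relation on $A^*$ is the equivalence kernel of a rational function.
\end{corollary}

The rest of the paper constructs $S$.

\subsection{Two selection rules that fail}

For a word $u$ and $0\le c\le c'\le|u|$ we write $u[c,c']$ for the factor consisting of the letters number $c+1,\dots,c'$. Given a linear order on $A$, the \emph{lexicographic order} puts $u$ before $v$ if $u$ is a proper prefix of $v$ or if $u$ has the smaller letter at the first position where the two words differ.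

The obvious way to build a cross-section is to order the words and keep the least word of each class. This works when the transducer is nearly synchronous. Call \emph{delay} the difference between the numbers of letters read on the two tapes at some moment, and suppose that the delay never exceeds $D$ in accepting computations. Then equivalent words differ in length by at most $D$, so the classes are finite. An automaton reading $u$ can guess a word $v$ and an accepting computation on $(u,v)$, keep the last $D$ letters of the tape that is ahead in a buffer, and so compare $u$ and $v$ letter by letter. Hence the words that have a lexicographically smaller equivalent form a regular language, and the remaining words of $\operatorname{dom}R$ form a regular cross-section. Without a bound on the delay, the two most natural orders both fail, already for classes of two words.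

\begin{example}[shortest words]\label{ex:short}
Let the classes of $R$ be $\{ca^nba^{2m},\ da^{2n}ba^{m}\}$ for $n,m\ge0$. The relation $R$ is the union of two identity relations on regular languages, of the rational relation $(c,d)(a,aa)^*(b,b)(aa,a)^*$, and of its inverse. A cross-section $S$ made of shortest words contains $ca^nba^{2m}$ if $m<n$ and omits it if $m>n$. For $n'\ge n+2$ the suffix $ba^{2(n+1)}$ thus completes $ca^{n'}$ but not $ca^{n}$ to a word of $S$, so no finite automaton accepts $S$. The lexicographically least words form the regular cross-section $ca^*b(aa)^*$ if $c<d$.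
\end{example}

\begin{example}[lexicographically least words]\label{ex:cantor}
Let $\chi$ be the injective morphism of $\{a,b\}^*$ with $\chi(a)=aba$ and $\chi(b)=bbb$, and let the classes of $R$ be $\{xc,\ \chi(x)d\}$ for $x\in\{a,b\}^*$; as before, $R$ is rational. Let $a<b$ and let $X$ be the set of $x\in a\{a,b\}^*$ such that $xc$ is lexicographically smaller than $\chi(x)d$. We claim that $X$ is not regular, so that the lexicographically least words do not form a regular language.

Since $\chi^{n+1}(a)=\chi^n(a)\,b^{3^n}\chi^n(a)$, the words $\chi^n(a)$ are prefixes of an infinite word $\xi$ with $\chi(\xi)=\xi$; it contains infinitely many letters $a$ and arbitrarily long blocks of $b$, so it is not ultimately periodic. Let $x\in a\{a,b\}^*$ not be a prefix of $\xi$, and let $p\ge1$ be the length of the longest common prefix of $x$ and $\xi$. Then $\chi(x)$ agrees with $\xi$ on $3p>p$ letters, so $x$ and $\chi(x)$ first differ at letter number $p+1$, and $x\in X$ if and only if that letter of $\xi$ is $b$. Hence, if $x$ is not a prefix of $\xi$, then $x\{a,b\}^*$ is contained in $X$ or disjoint from $X$; if $x$ is a prefix of $\xi$, then $x\{a,b\}^*$ meets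 both $X$ and its complement, because both letters occur in $\xi$ after $x$. If $X$ were regular, the nonempty prefixes of $\xi$ would therefore form a regular language, and pumping would make $\xi$ ultimately periodic.
\end{example}

These examples make it tempting to guess that some relation defeats every rule. They also show what a successful rule must avoid: comparing lengths over the whole word, and comparing letters across an unbounded delay.

\subsection{The idea}

Our rule is to compare lexicographically as long as the delay is small, and to let the delay itself decide when it becomes large. Consider the class $\{xc,\chi(x)d\}$ of Example~\ref{ex:cantor} and the computation that reads one letter of $x$, then the three letters of its image, and so on. Suppose that the two words have a common prefix of length $k\ge2$; this forces $k\le|x|$. At the first moment when one of the tapes has been read up to position $k$, the second tape is at $k$ and the first at $\lceil k/3\rceil$: the word $\chi(x)d$ \emph{leads} with \emph{lag} $k-\lceil k/3\rceil$. Fix a threshold $\theta\ge1$ and let $k_0$ be the least $k\geq 2$ with $k-\lceil k/3\rceil\ge\theta$. If the two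 words differ within the first $k_0$ letters, keep the lexicographically smaller one; otherwise discard the word that leads, and keep $xc$. The decision depends only on the first $k_0$ letters of $xc$, so the words kept form a regular cross-section.

In general a class has many words and a pair has many computations, and discarding the words that lead by a large lag raises two difficulties.

First, every word might be discarded: $v$ may lead $w$, which leads $x$, which leads $v$. Composing three such computations gives a computation on $(v,v)$ with a large delay. The heart of the paper is Theorem~\ref{thm:delay}, which excludes this: after a reduction to transducers all of whose cycles read both tapes (Section~\ref{sec:proper}), computations on pairs $(u,u)$ have bounded delay. Its proof combines a pumping lemma (Section~\ref{sec:cuts}) with two elementary lemmas on orders of magnitude of distances (Section~\ref{sec:scales}).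

Second, an automaton that reads $u$ must know which words of the class are still in the competition, and it sees another word $v$ only through one computation on $(u,v)$. We shall see in Section~\ref{sec:select} that the lags occurring at a given moment have boundedly many orders of magnitude. The threshold can then be placed in a wide gap between lags, and with this choice every computation on $(u,v)$ tells whether $v$ survives. Section~\ref{sec:regular} turns this into a finite automaton.

\section{Proper transducers}\label{sec:proper}

\subsection{Conventions and standard facts}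

A \emph{transducer} $\mathcal T$ is a finite directed graph whose edges are labeled $(a,\varepsilon)$, $(\varepsilon,a)$ with $a\in A$, or $(\varepsilon,\varepsilon)$, with sets of initial and final states. The label of a path is the product of the labels of its edges in $A^*\times A^*$. A \emph{run on $(u,v)$} is a path from an initial to a final state with label $(u,v)$, and $\mathcal T$ \emph{realizes} the set of labels of its runs. Transducers are always \emph{trim}: every state lies on a run. On a path starting in an initial state, a vertex is \emph{at the point $(c,b)$} if the part of the path before it has read $c$ letters on the first tape and $b$ letters on the second; the path then \emph{passes through} $(c,b)$. The transducer $\mathcal T^{-1}$ is obtained by exchanging the two components of all labels, and the \emph{mirror} of a run of $\mathcal T$ on $(u,v)$ is the same path seen as a run of $\mathcal T^{-1}$ on $(v,u)$. We call $\mathcal T$ \emph{symmetric} if it is a disjoint union $\mathcal T'\sqcup\mathcal T'^{-1}$; then the mirror of a run of $\mathcal T$ is again a run of $\mathcal T$. Composition is written from left to right: $R\circ R'$ is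 the set of pairs $(u,w)$ with $(u,v)\in R$ and $(v,w)\in R'$ for some $v$.

We use the following standard facts.
\begin{itemize}
\item[(F1)] Every rational relation on $A^*$ is realized by a transducer as above, and edges labeled $(\varepsilon,\varepsilon)$ can be eliminated as for finite automata.
\item[(F2)] Rational relations are closed under union, inverse, composition, and intersection with $X\times Y$ for regular $X,Y$.
\item[(F3)] Images and preimages of regular languages under rational relations are regular; in particular so are the sets of first and of second components.
\item[(F4)] For finitely many regular languages $Z_1,\dots,Z_n\subseteq A^*$ there is a morphism $\varphi$ from $A^*$ to a finite monoid that \emph{recognizes} each of them: whether $u\in Z_i$ depends only on $\varphi(u)$.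
\end{itemize}

\begin{definition}
A transducer is \emph{proper} if every nonempty closed path has a label $(x,y)$ with $x\ne\varepsilon$ and $y\ne\varepsilon$.
\end{definition}

\subsection{Slopes}

In a proper transducer neither tape can stall for long, so a run is a monotone path in the grid of points whose slope is bounded above and below. For a run $\pi$ on $(u,v)$ and $0\le c\le|u|$ let
\[
g_\pi(c)=\max\{b:\pi\text{ passes through }(c,b)\}.
\]
This is defined because an edge reads at most one letter; it is nondecreasing in $c$, and $g_\pi(|u|)=|v|$.

\begin{lemma}\label{lem:slope}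
Let $\mathcal T$ be a proper transducer with $N$ states, and let $K=2N$.
\begin{itemize}
\item[(a)] The label $(x,y)$ of any path satisfies $|y|<N(|x|+1)$ and $|x|<N(|y|+1)$. In particular, if $\mathcal T$ realizes an equivalence relation, then all classes are finite.
\item[(b)] For every run $\pi$ on a pair $(u,v)$ we have $g_\pi(0)<N$, and for $0\le c\le c'\le|u|$
\begin{equation}\label{eq:slope}
\frac{c'-c}{K}-1\ \le\ g_\pi(c')-g_\pi(c)\ \le\ K(c'-c).
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
(a) Any $N$ consecutive edges of a path visit $N+1$ vertices, so they contain a nonempty closed subpath and read a letter on each tape. A path with $F$ edges therefore has $|x|\ge\lfloor F/N\rfloor$, whence $|y|\le F<N(|x|+1)$; the other bound follows by exchanging the tapes. The words equivalent to $u$ have length less than $N(|u|+1)$.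

(b) The part of $\pi$ before a vertex at $(0,g_\pi(0))$ has $|x|=0$, so $g_\pi(0)<N$. For $c=c'$ there is nothing to prove in \eqref{eq:slope}. For $c<c'$ apply (a) to the part of $\pi$ between a vertex at $(c,g_\pi(c))$ and a vertex at $(c',g_\pi(c'))$, for which $|x|=c'-c\ge1$ and $|y|=g_\pi(c')-g_\pi(c)$. Then $|y|<N(|x|+1)\le K|x|$ and $|y|>|x|/N-1\ge|x|/K-1$.
\end{proof}

\subsection{Composition}

For transducers $\mathcal T,\mathcal T'$ define $\mathcal T\mathcal T'$ on pairs of states, a pair being initial (final) if both components are. The first component moves alone along edges $(a,\varepsilon)$ and $(\varepsilon,\varepsilon)$ of $\mathcal T$, and the second moves alone along edges $(\varepsilon,a)$ and $(\varepsilon,\varepsilon)$ of $\mathcal T'$, with the same labels. An edge $(\varepsilon,a)$ of $\mathcal T$ and an edge $(a,\varepsilon)$ of $\mathcal T'$ are taken simultaneously, with label $(\varepsilon,\varepsilon)$. Finally the result is trimmed.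

\begin{lemma}\label{lem:compose}
Let $\mathcal T,\mathcal T'$ be proper transducers realizing $R,R'$. Then $\mathcal T\mathcal T'$ is proper and realizes $R\circ R'$. If a run of $\mathcal T$ on $(u,v)$ passes through $(c,b)$ and a run of $\mathcal T'$ on $(v,w)$ passes through $(b,d)$, then some run of $\mathcal T\mathcal T'$ on $(u,w)$ passes through $(c,d)$.
\end{lemma}

\begin{proof}
A path of the product with label $(x,y)$ projects to a path of $\mathcal T$ with label $(x,m)$ and a path of $\mathcal T'$ with label $(m,y)$, for some word $m$. Conversely two such paths can be merged into a path of the product with label $(x,y)$: let each component move alone up to its next edge that reads a letter of $m$, take these two edges together, and repeat. This shows that $\mathcal T\mathcal T'$ realizes $R\circ R'$. For the last assertion, merge the two initial parts, with labels $(u[0,c],v[0,b])$ and $(v[0,b],w[0,d])$, and then the two final parts.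

A nonempty closed path of the product projects to closed paths with labels $(x,m)$ and $(m,y)$, not both empty. If one of them were empty, then $m=\varepsilon$ while the other is nonempty, against properness. So both are nonempty, and $x\ne\varepsilon\ne y$.
\end{proof}

\subsection{Reduction to the proper case}

A cycle that reads only one tape can be deleted from a run, and this replaces a word by a shorter equivalent one. So the words on which such cycles occur are not needed in a cross-section.

\begin{proposition}\label{prop:reduce}
Let $R$ be a rational equivalence relation on $A^*$. There are a regular language $L\subseteq\operatorname{dom}R$ that meets every class of $R$ and a proper symmetric transducer realizing $R\cap(L\times L)$.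
\end{proposition}

\begin{proof}
Let $\mathcal T_0$ realize $R$ without edges $(\varepsilon,\varepsilon)$, and let $\mathcal T_1=\mathcal T_0\sqcup\mathcal T_0^{-1}$, which realizes $R\cup R^{-1}=R$. Let $X$ be the set of first components of the runs of $\mathcal T_1$ that contain a nonempty closed subpath with a label of the form $(x,\varepsilon)$. It is the union over the states $q$ of the product of three regular languages: the first components of paths from an initial state to $q$, of nonempty closed paths at $q$ using only edges $(a,\varepsilon)$, and of paths from $q$ to a final state. So $X$ and $L=\operatorname{dom}R\setminus X$ are regular.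

Let $u$ be a shortest word of its class, and suppose $u\in X$. Some run on a pair $(u,v)$ contains a nonempty closed subpath with label $(x,\varepsilon)$, and $x\ne\varepsilon$ because there are no edges $(\varepsilon,\varepsilon)$. Deleting the subpath gives $(u',v)\in R$ with $|u'|<|u|$, and $u'$ is in the class of $v$, which is the class of $u$. This contradiction shows that $u\in L$.

Let $\mathcal T_2$ be the trimmed product of $\mathcal T_1$ with two copies of a deterministic automaton for $L$, one following each tape. Then $\mathcal T_2$ and $\mathcal T=\mathcal T_2\sqcup\mathcal T_2^{-1}$ realize $R\cap(L\times L)$. To see that $\mathcal T$ is proper it suffices to consider a nonempty closed path of $\mathcal T_2$. It lies on a run of $\mathcal T_2$, which projects to a run of $\mathcal T_1$ on a pair $(u,v)\in L\times L$. If the closed path had a label $(x,\varepsilon)$, then $u\in X$. If it had a label $(\varepsilon,y)$, the mirror run, again a run of $\mathcal T_1$, would give $v\in X$. Both contradict $L\cap X=\emptyset$.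
\end{proof}

The classes of $R\cap(L\times L)$ are the nonempty sets $W\cap L$, where $W$ ranges over the classes of $R$, so a cross-section of $R\cap(L\times L)$ is a cross-section of $R$. For $R=\emptyset$ we take $S=\emptyset$. It therefore suffices to prove Theorem~\ref{thm:main} for nonempty relations realized by proper symmetric transducers.

\section{Few cuts}\label{sec:cuts}

In this section $\mathcal T$ is a proper transducer with state set $Q$, $|Q|=N\ge1$, realizing an equivalence relation $R$, written $\sim$. The classes are finite, but their sizes need not be bounded: think of equality of lengths. What is bounded is the number of places in a word $y$ that runs can match with the end of a given prefix on the other tape.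

For $q\in Q$ let $\mathrm{Left}_q$ be the set of labels of paths from an initial state to $q$ and $\mathrm{Right}_q$ the set of labels of paths from $q$ to a final state. These are rational relations with $\mathrm{Left}_q\cdot\mathrm{Right}_q\subseteq R$. Let $\mathrm{Pre}_q$ and $\mathrm{Suf}_q$ be the sets of second components of $\mathrm{Left}_q$ and $\mathrm{Right}_q$. They are regular by (F3); fix a morphism $\varphi:A^*\to M$ to a finite monoid recognizing all of them, and put
\[
C=N\,|M|.
\]
Two words related to the same word are equivalent. Applied to $(\lambda\mu,ps),(\lambda\mu,p's)\in R$ and to $(\lambda\mu,ps),(\lambda\mu,ps')\in R$, this gives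
\begin{align}
(\lambda,p),(\lambda,p')\in\mathrm{Left}_q,\ s\in\mathrm{Suf}_q\ &\Longrightarrow\ ps\sim p's,\label{eq:swapL}\\
(\mu,s),(\mu,s')\in\mathrm{Right}_q,\ p\in\mathrm{Pre}_q\ &\Longrightarrow\ ps\sim ps'.\label{eq:swapR}
\end{align}

Let $y,\lambda,\mu$ be words and $0\le b\le|y|$. We say that $b$ is a \emph{cut of $y$ for the prefix $\lambda$} if $(\lambda,y[0,b])\in\mathrm{Left}_q$ and $y[b,|y|]\in\mathrm{Suf}_q$ for some state $q$; equivalently, some run on a pair $(\lambda\mu',y)$ passes through $(|\lambda|,b)$. We say that $b$ is a \emph{cut of $y$ for the suffix $\mu$} if $y[0,b]\in\mathrm{Pre}_q$ and $(\mu,y[b,|y|])\in\mathrm{Right}_q$ for some state $q$.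

\begin{lemma}\label{lem:cuts}
A word $y$ has at most $C$ cuts for a given prefix $\lambda$, and at most $C$ cuts for a given suffix $\mu$.
\end{lemma}

\begin{proof}
Suppose that $y$ has more than $C=N|M|$ cuts for the prefix $\lambda$. Then two of them, $b<b'$, share the state $q$ and satisfy $\varphi(y[b,|y|])=\varphi(y[b',|y|])$. Write $y=p\kappa s$ with $|p|=b$ and $|p\kappa|=b'$, so $\kappa\ne\varepsilon$. From $\varphi(\kappa s)=\varphi(s)$ we get $\varphi(\kappa^ms)=\varphi(s)$, hence $\kappa^ms\in\mathrm{Suf}_q$, for all $m\ge0$. Since $(\lambda,p)$ and $(\lambda,p\kappa)$ lie in $\mathrm{Left}_q$, \eqref{eq:swapL} gives $p\kappa^ms\sim p\kappa^{m+1}s$ for all $m\ge0$. This is an infinite class, contrary to Lemma~\ref{lem:slope}(a).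

If $y$ has more than $C$ cuts for the suffix $\mu$, two of them, $b<b'$, share the state $q$ and satisfy $\varphi(y[0,b])=\varphi(y[0,b'])$. With $y=p\kappa s$ as before, $\varphi(p\kappa)=\varphi(p)$, so $p\kappa^m\in\mathrm{Pre}_q$ for all $m\ge0$. Since $(\mu,\kappa s)$ and $(\mu,s)$ lie in $\mathrm{Right}_q$, \eqref{eq:swapR} gives $p\kappa^{m+1}s\sim p\kappa^ms$ for all $m\ge 0$, again an infinite class.
\end{proof}

\section{Orders of magnitude of distances}\label{sec:scales}

By \eqref{eq:slope}, a run preserves large distances up to a bounded factor. The information extracted from Lemma~\ref{lem:cuts} will therefore be of the form ``seen from a given point, the other points lie at few orders of magnitude''. The first lemma of this section bounds the size of a set with this property.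

Fix an integer $\beta\ge2$. The \emph{level} of an integer $\delta\ge1$ is $\operatorname{lev}(\delta)=\lfloor\log_\beta\delta\rfloor$. An interval $[a,\beta a]$ with $a>0$ contains integers of at most two levels, because its image under $\log_\beta$ has length $1$. In a finite set $Y$ of integers, the \emph{right levels} of $y\in Y$ are the numbers $\operatorname{lev}(y'-y)$ with $y'\in Y$, $y'>y$, and its \emph{left levels} are the numbers $\operatorname{lev}(y-y')$ with $y'\in Y$, $y'<y$.

A bound on one side alone gives nothing: in $Y=\{\beta,\beta^2,\dots,\beta^n\}$ the element $\beta^i$ has the single left level $i-1$ (for $i\ge2$), since $\beta^{i-1}\le\beta^i-\beta^j<\beta^i$ for $j<i$. With bounds on both sides $|Y|$ is bounded, and what matters below is that for fixed $r$ the bound is \emph{polynomial} in $s$.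

\begin{lemma}\label{lem:levels}
Let $r,s\ge0$ be integers and let $Y$ be a finite set of integers in which every element has at most $r$ right levels and at most $s$ left levels. Then $|Y|\le(\beta^2(s+1))^r$.
\end{lemma}

\begin{proof}
We use induction on $r+s$. If $|Y|\le1$ the bound holds. If $|Y|\ge2$, then $\min Y$ has a right level and $\max Y$ a left level, so $r,s\ge1$. Let $k=\operatorname{lev}(\max Y-\min Y)$ and $Y_0=\{y\in Y:\max Y-y<\beta^{k-1}\}$. Distances smaller than $\beta^{k-1}$ have level at most $k-2$ (for $k\le1$ there are no such distances).

For $y\in Y_0$ we have $\beta^{k+1}>y-\min Y>\beta^k-\beta^{k-1}\ge\beta^{k-1}$, so $y$ has in $Y$ a left level equal to $k-1$ or $k$. Distances inside $Y_0$ are smaller than $\beta^{k-1}$, so this level is lost in $Y_0$: every element has at most $s-1$ left levels in $Y_0$, and $|Y_0|\le(\beta^2s)^r$ by induction.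

For $y\in Y\setminus Y_0$ we have $\beta^{k-1}\le\max Y-y<\beta^{k+1}$, so $y$ has in $Y$ a right level equal to $k-1$ or $k$. The set $Y$ lies in $[\min Y,\min Y+\beta^{k+1})$, which is the union of $\beta^2$ half-open intervals $I$ of length $\beta^{k-1}$. In each set $(Y\setminus Y_0)\cap I$ distances are smaller than $\beta^{k-1}$, so every element has at most $r-1$ right levels, and the set has at most $(\beta^2(s+1))^{r-1}$ elements. Altogether
\[
|Y|\le\beta^{2r}\bigl(s^r+(s+1)^{r-1}\bigr)\le\beta^{2r}\bigl(s(s+1)^{r-1}+(s+1)^{r-1}\bigr)=(\beta^2(s+1))^r.\qedhere
\]
\end{proof}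

The second lemma will supply the bound on left levels. Let $\sigma\ge1$ be an integer. A finite set $E$ of reals is \emph{$\sigma$-thin} if for every real $P$ the set $\{P-e:e\in E,\ e<P\}$ is covered by at most $\sigma$ intervals of the form $[V,2V]$ with $V>0$. Subsets of $\sigma$-thin sets are $\sigma$-thin. We need sets whose size exceeds a given polynomial in $\sigma$. A sequence of $l+1$ points with comparable gaps is thin with $\sigma$ of order $\log l$; a sequence whose gaps grow a lot need not be, but it contains a long, rapidly growing subsequence, which is $2$-thin.

\begin{lemma}\label{lem:thin}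
Let $K\ge2$, $l\ge1$, $\nu\ge1$ be integers, let $G>0$, and let $e_0<e_1<\dots<e_l$ be reals whose gaps $\delta_t=e_{t+1}-e_t$ satisfy $\delta_t\ge G$ for all $t$, $\delta_0\le KG$, and $\delta_{t+1}\le K\delta_t$. Then $\{e_0,\dots,e_l\}$ is $\sigma_l$-thin for $\sigma_l=\lfloor(\nu+1)\log_2(lK)\rfloor+3$, or it has a $2$-thin subset with $\nu$ elements.
\end{lemma}

\begin{proof}
Let $H_p=K(lK)^pG$ for $p\ge1$.

\emph{Flat case: $\delta_t\le H_\nu$ for all $t$.} Then $e_l-e_0\le lH_\nu=(lK)^{\nu+1}G$. Fix $P$. If $P-e_l\ge e_l-e_0$, all numbers $P-e_t$ lie in $[P-e_l,2(P-e_l)]$. Otherwise $P-e_0<2(e_l-e_0)\le2(lK)^{\nu+1}G$. One interval covers $P-e_t$ for the largest $e_t<P$, if there is one. For the other $e_t<P$ we have $e_{t+1}<P$, so $G\le P-e_t\le2(lK)^{\nu+1}G$, and this range is covered by the intervals $[2^iG,2^{i+1}G]$ with $0\le i\le\lfloor(\nu+1)\log_2(lK)\rfloor+1$. In total we use at most $\sigma_l$ intervals.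

\emph{Steep case: $\delta_t>H_\nu$ for some $t$.} For $1\le p\le\nu$ let $z_p=\min\{t:\delta_t\ge H_p\}\le l-1$. Since $\delta_0\le KG<H_1$, we have $z_p\ge1$, and $\delta_{z_p}\le K\delta_{z_p-1}<KH_p\le H_{p+1}$. Hence $z_1<\dots<z_\nu$. Put $\hat e_p=e_{z_p+1}$. The difference $\hat e_p-e_0$ is the sum of the $z_p+1\le l$ gaps $\delta_0,\dots,\delta_{z_p}$, each smaller than $KH_p$, so $\hat e_p-e_0<lKH_p=H_{p+1}$. On the other hand $\hat e_{p+1}-\hat e_p\ge\delta_{z_{p+1}}\ge H_{p+1}$ for $p<\nu$. Fix $P$ and let $p_0$ be maximal with $\hat e_{p_0}<P$; if there is no such index, there is nothing to cover. One interval covers $P-\hat e_{p_0}$. If $p_0\ge2$, let $V=P-\hat e_{p_0-1}>\hat e_{p_0}-\hat e_{p_0-1}\ge H_{p_0}$. For $p<p_0$ we get $V\le P-\hat e_p\le V+(\hat e_{p_0-1}-e_0)<V+H_{p_0}<2V$. So $\{\hat e_1,\dots,\hat e_\nu\}$ is $2$-thin.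
\end{proof}

\section{Bounded delay on the diagonal}\label{sec:delay}

\begin{theorem}\label{thm:delay}
Let $\mathcal T$ be a proper transducer realizing an equivalence relation $R$. There is a number $D(\mathcal T)$ such that every run on a pair $(u,u)$ passes only through points $(c,b)$ with $|c-b|\le D(\mathcal T)$.
\end{theorem}

Each hypothesis is needed. A single state with loops $(a,\varepsilon)$ and $(\varepsilon,a)$ realizes the equivalence relation $a^*\times a^*$, is not proper, and has a run on $(a^n,a^n)$ through $(0,n)$. A proper transducer whose runs are labeled $(a,aa)^n(aa,a)^m$ has a run on $(a^{3n},a^{3n})$ through $(n,2n)$; the relation it realizes contains $(a,a^2)$ and $(a^2,a^4)$ but not $(a,a^4)$. Finally, on pairs of distinct words the delay is unbounded in Example~\ref{ex:cantor}.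

Here is the plan of the proof. A run $\rho$ on $(u,u)$ matches each position $a$ of $u$ with the position $g_\rho(a)$ of the same word, so it can be iterated: it yields a staircase $a_0<a_1<\cdots$ with $a_{k+1}=g_\rho(a_k)$ (Figure~\ref{fig:stair}). If the delay becomes very large, the steps of the staircase go through many orders of magnitude, and we find two windows of $l$ consecutive steps, one with short steps and a later one with much longer steps, in which $\rho$ goes through the same states. Jumping from the first window to the second produces equivalent words $w_0,\dots,w_l$, each consisting of a prefix and a suffix of $u$ joined at a \emph{seam}. Many equivalent words are no contradiction in themselves. But we can transport all the seams into $w_0$, obtaining positions $x_0,\dots,x_l$. Seen from the left, the seams are almost at the same place in $u$, since the first window is narrow; seen from the right, they are far apart and thin, since the second window is wide. By Lemma~\ref{lem:cuts} this forces many distinct positions $x_t$ with few levels on either side, against Lemma~\ref{lem:levels}.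

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[->] (0,0)--(6.4,0) node[right]{$c$};
\draw[->] (0,0)--(0,6.4) node[above]{$b$};
\draw[gray] (0,0)--(6,6);
\draw[very thick] (0,0)--(0.6,1.0)--(1.0,1.7)--(1.7,2.9)--(2.9,4.7)--(4.2,5.3)--(6,6);
\draw[dashed] (0.6,0.6)--(0.6,1.0)--(1.0,1.0)--(1.0,1.7)--(1.7,1.7)--(1.7,2.9)--(2.9,2.9)--(2.9,4.7)--(4.7,4.7);
\foreach \x/\y in {0.6/1.0,1.0/1.7,1.7/2.9,2.9/4.7} \fill (\x,\y) circle (2pt);
\foreach \x/\k in {0.6/0,1.0/1,1.7/2,2.9/3,4.7/4} \draw[dotted] (\x,\x)--(\x,0) node[below]{\small $a_{\k}$};
\end{tikzpicture}
\caption{A run on a pair $(u,u)$, drawn schematically as a thick curve in the plane of points $(c,b)$, where $c$ and $b$ are the numbers of letters read on the two tapes. Where the run lies above the diagonal, bouncing between the run and the diagonal (dashed) gives positions $a_0<a_1<\cdots$ of $u$ such that the run passes through the marked points $(a_k,a_{k+1})$.}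
\label{fig:stair}
\end{figure}

\begin{proof}
The transducer $\mathcal T^{-1}$ is proper and realizes $R^{-1}=R$, and mirroring exchanges $c$ and $b$. So it suffices to bound $b-c$. We may assume $R\neq\emptyset$, and we use the notation of Section~\ref{sec:cuts}.

\medskip\noindent\emph{Constants.} Let $K=2N$, $\beta=6K^2$, and $F(\sigma)=C\,\bigl(\beta^2(2C\sigma+1)\bigr)^{2C}$, a polynomial in $\sigma$. Let $\nu=F(2)+1$. The number $\sigma_l$ of Lemma~\ref{lem:thin} grows logarithmically in $l$, so we can fix $l\ge1$ with $l+1>F(\sigma_l)$. Put
\[
B=4lK^{l+2},\qquad s^*=C^l+1,\qquad G_s=2KB^s\ (s\ge0),\qquad D=(K+1)\,G_{s^*+1}.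
\]
Suppose that a run $\rho$ on $(u,u)$, $n=|u|$, passes through $(c^*,b^*)$ with $b^*-c^*\ge D$. We derive a contradiction.

\medskip\noindent\emph{Step 1: the staircase.} Let $g=g_\rho$ and $d(a)=g(a)-a$. Then $d(c^*)\ge D>G_0$ and $d(0)<N<G_0$. We start at the last moment before $c^*$ when the delay is small: let $a_0$ be the largest $a\le c^*$ with $d(a)\le G_0$. Then $a_0<c^*$ and $d(a)>G_0=2K$ for $a_0<a\le c^*$, and \eqref{eq:slope} gives $d(a_0)\ge d(a_0+1)+1-K>K$. Define $a_{k+1}=g(a_k)$ as long as $a_k\le c^*$. The sequence increases strictly, so $a_0<\dots<a_m\le c^*<a_{m+1}\le n$ for some $m$. Let $d_k=a_{k+1}-a_k=d(a_k)$ for $0\le k\le m$. We have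
\begin{equation}\label{eq:growth}
K<d_0\le G_0,\qquad d_{k+1}\le Kd_k\ \ (k<m),\qquad d_m\ge G_{s^*+1}.
\end{equation}
The second inequality is \eqref{eq:slope} applied to $d_{k+1}=g(a_{k+1})-g(a_k)$. For the third, $c^*-a_m<d_m$ gives $D\le g(c^*)-c^*\le(g(c^*)-g(a_m))+(a_{m+1}-a_m)\le(K+1)d_m$. Let $q_k$ be the state of a vertex of $\rho$ at $(a_k,a_{k+1})$. For $0\le k\le m$,
\begin{equation}\label{eq:stair}
(u[0,a_k],u[0,a_{k+1}])\in\mathrm{Left}_{q_k},\qquad(u[a_k,n],u[a_{k+1},n])\in\mathrm{Right}_{q_k}.
\end{equation}

\medskip\noindent\emph{Step 2: two windows.} For $1\le s\le s^*$ let $k_s=1+\max\{k\le m:d_k<G_s\}$. Since $d_0<G_s\le d_m$, we have $1\le k_s\le m$. By definition $d_k\ge G_s$ for $k_s\le k\le m$, and by \eqref{eq:growth} $d_{k_s+t}<K^{t+1}G_s$ whenever $t\ge0$ and $k_s+t\le m$. If $k_s+l>m$, this would give $d_m<K^lG_s<G_{s+1}\le d_m$; so $k_s+l\le m$. To each $s$ attach the sequence of the $l$ pairs $\bigl(q_{k},\varphi(u[a_{k},a_{k+1}])\bigr)$, $k_s\le k<k_s+l$. There are $C^l<s^*$ possible sequences, so there are $s<s'$ such that, with $i=k_s$ and $j=k_{s'}$,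
\begin{equation}\label{eq:match}
q_{i+t}=q_{j+t},\qquad\varphi(u[a_{i+t},a_{i+t+1}])=\varphi(u[a_{j+t},a_{j+t+1}])\qquad(0\le t<l).
\end{equation}
Put $J_t=a_{i+t}$ and $e_t=a_{j+t}$ for $0\le t\le l$, and let $\varrho=J_l-J_0=d_i+\dots+d_{i+l-1}$ be the width of the first window. Then $K\le G_s\le\varrho\le lK^lG_s$, and
\begin{equation}\label{eq:gaps}
e_{t+1}-e_t=d_{j+t}\ge G_{s'}\ge BG_s\ge4K^2\varrho\quad(0\le t<l),\qquad e_1-e_0\le KG_{s'}.
\end{equation}
(The first window precedes the second: $d_{i+l}<K^{l+1}G_s<G_{s'}$ forces $i+l<j$.)

\medskip\noindent\emph{Step 3: equivalent words and their seams.} Let $w_t=u[0,J_t]\,u[e_t,n]$ for $0\le t\le l$; the seam of $w_t$ is at position $J_t$. For $t<l$, \eqref{eq:stair} and \eqref{eq:match} give $(w_t,w_{t+1})\in\mathrm{Left}_{q_{i+t}}\cdot\mathrm{Right}_{q_{j+t}}\subseteq R$. By transitivity and reflexivity there is a run $\pi_t$ on $(w,w_t)$ for each $t$, where $w=w_0$. Let $f_t=g_{\pi_t}$. We have $f_t(0)<N<a_1\le J_t$, because $a_1\ge d_0>K$ and $i\ge1$, and $f_t(|w|)=|w_t|>J_t$, because $e_t\le a_m<n$. Hence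
\[
x_t=\max\{c:f_t(c)\le J_t\}
\]
exists, $x_t<|w|$, and $f_t(x_t)\le J_t<f_t(x_t+1)$: this is the position of $w$ that $\pi_t$ matches with the seam of $w_t$. For $c\le x_t$, the position $f_t(c)$ lies before the seam and is also a position of $u$: $w_t[0,f_t(c)]=u[0,f_t(c)]$. For $x_t<c\le|w|$, the position $f_t(c)$ lies after the seam and corresponds to the position
\[
P_t(c)=e_t+f_t(c)-J_t>e_t
\]
of $u$: the suffix of $w_t$ after $f_t(c)$ is $u[P_t(c),n]$.

\medskip\noindent\emph{Step 4: few matching positions.} Fix $c$ with $0\le c\le|w|$. We claim:
\begin{itemize}
\item[(L)] the set $\{f_t(c):0\le t\le l,\ c\le x_t\}$ has at most $C$ elements;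
\item[(R)] the set $\{P_t(c):0\le t\le l,\ c>x_t\}$ has at most $C$ elements.
\end{itemize}
The runs $\pi_t$ have different second components, and the second half of \eqref{eq:match} serves to replace them all by one word. For $t<l$ write
\[
w_t=u[0,J_t]\cdot u[e_t,e_{t+1}]\cdot u[e_{t+1},n],\qquad w_{t+1}=u[0,J_t]\cdot u[J_t,J_{t+1}]\cdot u[e_{t+1},n];
\]
the two middle factors have the same image under $\varphi$.

For (L), let $c\le x_t$, $v=f_t(c)\le J_t$, and let $q$ be the state of a vertex of $\pi_t$ at $(c,v)$. Then $(w[0,c],u[0,v])\in\mathrm{Left}_q$ and $w_t[v,|w_t|]\in\mathrm{Suf}_q$. As $v\le J_t\le J_{t+1}\le\dots\le J_l$, the suffixes of $w_t,w_{t+1},\dots,w_l$ after position $v$ have the same image under $\varphi$, so $w_l[v,|w_l|]\in\mathrm{Suf}_q$; and $w_l[0,v]=u[0,v]$. Thus $v$ is a cut of $w_l$ for the prefix $w[0,c]$, and Lemma~\ref{lem:cuts} applies.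

For (R), let $c>x_t$, $P=P_t(c)>e_t$, and let $q$ be the state of a vertex of $\pi_t$ at $(c,f_t(c))$. Then $u[0,J_t]\,u[e_t,P]\in\mathrm{Pre}_q$ and $(w[c,|w|],u[P,n])\in\mathrm{Right}_q$. As $P\ge e_t\ge e_{t-1}\ge\dots\ge e_0$, the words $u[0,J_{t'}]\,u[e_{t'},P]$ for $t'=t,t-1,\dots,0$ have the same image under $\varphi$, so $u[0,J_0]\,u[e_0,P]\in\mathrm{Pre}_q$. Thus $J_0+P-e_0$ is a cut of $w_0$ for the suffix $w[c,|w|]$, and Lemma~\ref{lem:cuts} applies again.

\medskip\noindent\emph{Step 5: distances to the right.} Let $c\le x_t$ with $x_t-c\ge4K\varrho$. The distance from $c$ to $x_t$ is comparable to the distance $\alpha=J_t-f_t(c)$ from $f_t(c)$ to the seam. Indeed $\alpha=(J_t-f_t(x_t))+(f_t(x_t)-f_t(c))$ and $0\le J_t-f_t(x_t)<f_t(x_t+1)-f_t(x_t)\le K$, so \eqref{eq:slope} gives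
\[
\frac{x_t-c}{K}-1\le\alpha\le K(x_t-c+1).
\]
In particular $\alpha\ge4\varrho-1\ge3\varrho$. At this distance all seams look alike. Let $V=J_0-f_t(c)$. Since $0\le J_t-J_0\le\varrho$, we have $\alpha-\varrho\le V\le\alpha$, hence $V\ge2\varrho\ge2K$ and $\alpha\le V+\varrho\le2V$. Therefore $x_t-c\le K(\alpha+1)\le3KV$ and $x_t-c\ge\alpha/K-1\ge V/K-1\ge V/(2K)$. As $V$ depends only on the value $f_t(c)$, (L) yields:
\begin{equation}\label{eq:right}
\begin{minipage}{0.82\textwidth}
for each $c$, the numbers $x_t-c$ that are at least $4K\varrho$ lie in at most $C$ intervals of the form $[V/(2K),3KV]$ with $V>0$.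
\end{minipage}
\end{equation}

\medskip\noindent\emph{Step 6: distances to the left.} Let $x_t<c\le|w|$ and $P=P_t(c)$, so $P-e_t=f_t(c)-J_t$. By \eqref{eq:slope}, $P-e_t\le f_t(c)-f_t(x_t)\le K(c-x_t)$ and
\[
P-e_t=\bigl(f_t(c)-f_t(x_t+1)\bigr)+\bigl(f_t(x_t+1)-J_t\bigr)\ge\Bigl(\frac{c-x_t-1}{K}-1\Bigr)+1=\frac{c-x_t-1}{K}.
\]
Since $c-x_t-1\ge(c-x_t)/2$ when $c-x_t\ge2$, we obtain
\begin{equation}\label{eq:left}
e_t\in[P-K(c-x_t),P),\qquad\text{and}\qquad \frac{P-e_t}{K}\le c-x_t\le2K(P-e_t)\ \text{ if }c-x_t\ge2.
\end{equation}

\medskip\noindent\emph{Step 7: the positions $x_t$ are spread out.} For every integer $c_0$, at most $C$ indices $t$ satisfy $c_0\le x_t<c_0+4K\varrho$. Indeed, suppose there is such an index and let $c=\min(c_0+4K\varrho,|w|)$. Every such $t$ has $0<c-x_t\le4K\varrho$, so $e_t\in[P-4K^2\varrho,P)$ with $P=P_t(c)$ by \eqref{eq:left}. By (R) there are at most $C$ such intervals, and by \eqref{eq:gaps} each contains at most one $e_t$.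

\medskip\noindent\emph{Step 8: contradiction.} By \eqref{eq:growth} and \eqref{eq:gaps}, Lemma~\ref{lem:thin} applies to $e_0<\dots<e_l$ with $G=G_{s'}$. By the choice of $l$ and $\nu$, it provides in either case an integer $\sigma$ and a set $T\subseteq\{0,\dots,l\}$ such that $\{e_t:t\in T\}$ is $\sigma$-thin and $|T|>F(\sigma)$. Choose $t\in T$ with $x_t$ minimal, keep it, remove the other indices $t'$ with $x_{t'}<x_t+4K\varrho$, and repeat with the indices not yet treated. By Step~7 each round treats at most $C$ indices, so we keep a set $T'\subseteq T$ with $|T'|\ge|T|/C$ whose positions $x_t$ are pairwise at distance at least $4K\varrho\ge2$. Let $Y=\{x_t:t\in T'\}$, so $|Y|=|T'|$, and let $c\in Y$. By \eqref{eq:right}, the distances from $c$ to larger elements of $Y$ lie in at most $C$ intervals of the form $[a,\beta a]$, so $c$ has at most $2C$ right levels. For $x_t<c$ with $t\in T'$, the position $P=P_t(c)$ takes at most $C$ values by (R); for each value, $P-e_t$ lies in one of at most $\sigma$ intervals $[V,2V]$, and then $c-x_t\in[V/K,4KV]$ by \eqref{eq:left}. As $4K^2\le\beta$, the element $c$ has at most $2C\sigma$ left levels. Lemma~\ref{lem:levels}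 gives $|T|\le C|Y|\le C(\beta^2(2C\sigma+1))^{2C}=F(\sigma)$, a contradiction.
\end{proof}

\section{Selecting one word in each class}\label{sec:select}

From now on $\mathcal T$ is a proper symmetric transducer realizing a nonempty equivalence relation $R$ with domain $L$; by Proposition~\ref{prop:reduce} this is the only case to treat. The language $L$ is regular and the classes are finite. Runs are runs of $\mathcal T$ unless stated otherwise, and $Q$, $N$, $K=2N$ and $C$ refer to $\mathcal T$. By Lemma~\ref{lem:compose}, $\mathcal T^3=(\mathcal T\mathcal T)\mathcal T$ is proper and realizes $R\circ R\circ R=R$. Fix an integer $E\ge1$ with $E-1\ge D(\mathcal T^3)$.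

\subsection{Lags and the potential}

Consider a path from an initial state and an integer $k\geq0$. Its \emph{stage-$k$ vertex} is its first vertex at a point $(c,b)$ with $\max(c,b)=k$, if there is one, and $|c-b|$ is the \emph{stage-$k$ lag}. A run on $(v,w)$ with $|v|,|w|\ge k$ has a stage-$k$ vertex, since the maximum grows by at most $1$ along an edge. We say that $v$ \emph{leads} at stage $k$ if $c=k$ and that $w$ leads if $b=k$; at least one of them leads. Mirroring a run preserves stage vertices, lags and the leading word.

In this subsection and the next, $k\ge0$ is fixed, $U$ is a word of length $k$, and $W$ is a nonempty subset of a class all of whose words have the prefix $U$. For $v,w\in W$ we say that \emph{$v$ leads $w$ with lag $\delta$} if some run on $(v,w)$ has stage-$k$ lag $\delta$ with $v$ leading. By symmetry of $\mathcal T$, a run on $(w,v)$ with $v$ leading shows the same. Let $\Delta$ be the set of stage-$k$ lags of all runs on pairs in $W\times W$.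

To compare the lags of different runs we measure all words against one reference word $x$: let $\tau(v)$ be a position of $x$ matched with position $k$ of $v$. A word that leads has covered less of $x$ with its first $k$ letters. Theorem~\ref{thm:delay} makes this independent of the runs, up to a bounded error, and Lemma~\ref{lem:cuts} bounds the number of values, because all words of $W$ share the prefix $U$.

\begin{lemma}\label{lem:potential}
There is a function $\tau:W\to\mathbb N$ taking at most $C$ values such that, whenever $v$ leads $w$ with lag $\delta$,
\begin{equation}\label{eq:pot}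
\delta/K-E\ \le\ \tau(w)-\tau(v)\ \le\ K\delta+E,
\end{equation}
and, if moreover $\delta\ge2KE$,
\begin{equation}\label{eq:potbig}
\delta/(2K)\ \le\ \tau(w)-\tau(v)\ \le\ 2K\delta.
\end{equation}
\end{lemma}

\begin{proof}
Fix $x\in W$. For $v\in W$ choose a run $\pi_v$ on $(v,x)$ and put $\tau(v)=g_{\pi_v}(k)$. Since $\pi_v$ passes through $(k,\tau(v))$ and $v$ has the prefix $U$, the number $\tau(v)$ is a cut of $x$ for the prefix $U$. So $\tau$ takes at most $C$ values.

Let a run $\pi$ on $(v,w)$ pass through $(k,k-\delta)$, and let $\tau'=g_{\pi_w}(k-\delta)$. By \eqref{eq:slope}, $\delta/K-1\le\tau(w)-\tau'\le K\delta$. The mirror of $\pi_v$ is a run on $(x,v)$ through $(\tau(v),k)$, the run $\pi$ on $(v,w)$ passes through $(k,k-\delta)$, and the run $\pi_w$ on $(w,x)$ passes through $(k-\delta,\tau')$. By Lemma~\ref{lem:compose}, applied twice, some run of $\mathcal T^3$ on $(x,x)$ passes through $(\tau(v),\tau')$, so $|\tau'-\tau(v)|\le E-1$ by Theorem~\ref{thm:delay}. Adding gives \eqref{eq:pot}. If $\delta\ge2KE$, then $E\le\delta/(2K)\le K\delta$, and \eqref{eq:potbig} follows.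
\end{proof}

\subsection{A threshold in a gap}

We want to discard the words that lead with a lag above some threshold. With a threshold fixed in advance, a run on $(u,v)$ with a lag just below it would not tell whether $v$ leads a third word with a lag just above it. We therefore place the threshold at the lower end of a wide range that contains no lag. Let
\[
r=C^2,\qquad\Lambda=8K^2,\qquad\Theta_h=2KE\,\Lambda^h\quad(h\ge0),
\]
and call $[\Theta_h,\Theta_{h+1})$ the \emph{$h$-th band}.

\begin{lemma}\label{lem:band}
Some band with $0\le h\le r-1$ is disjoint from $\Delta$.
\end{lemma}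

\begin{proof}
Let $\delta\in\Delta$ lie in a band, so $\delta\ge2KE$. By \eqref{eq:potbig}, $\delta\in[\eta/(2K),2K\eta]$ for a positive difference $\eta$ of two values of $\tau$, and there are at most $C(C-1)/2$ such differences. An interval meeting three bands contains a number below some $\Theta_{h+1}$ and a number at least $\Theta_{h+2}$, so the ratio of its endpoints exceeds $\Lambda$; here the ratio is $4K^2<\Lambda$. So at most $C(C-1)<r$ bands meet $\Delta$.
\end{proof}

Let $h$ be the least index of a band disjoint from $\Delta$, let $\theta=\Theta_h$ be the \emph{threshold}, and let $W^+$ be the set of words of $W$ that lead no word of $W$ with lag at least $\theta$.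

\begin{lemma}\label{lem:separate}
The set $W^+$ is nonempty. Let $u\in W^+$ and $v\in W$. If $v\in W^+$, all runs on $(u,v)$ have stage-$k$ lag less than $\theta$; if $v\notin W^+$, all runs on $(u,v)$ have stage-$k$ lag at least $\theta$.
\end{lemma}

\begin{proof}
Take $w\in W$ with $\tau(w)$ maximal. If $w$ led some $w'\in W$ with lag at least $\theta\ge2KE$, then $\tau(w')>\tau(w)$ by \eqref{eq:potbig}. So $w\in W^+$.

If $u,v\in W^+$, then in any run on $(u,v)$ the word that leads belongs to $W^+$, so the lag is less than $\theta$.

Let $u\in W^+$ and $v\in W\setminus W^+$. Then $v$ leads some $y\in W$ with lag at least $\Theta_h$, hence at least $\Theta_{h+1}$ because the $h$-th band contains no lag. By \eqref{eq:potbig}, $\tau(y)-\tau(v)\ge\Lambda\theta/(2K)=4K\theta$. Take a run on $(u,y)$. If $u$ leads, the lag is less than $\theta$ and \eqref{eq:pot} gives $\tau(y)-\tau(u)\le K\theta+E$. If $y$ leads, \eqref{eq:pot} gives $\tau(u)-\tau(y)\ge-E$, so the same bound holds. Subtracting,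
\[
\tau(u)-\tau(v)\ge3K\theta-E>E.
\]
Now consider any run on $(u,v)$. If $u$ led, \eqref{eq:pot} would give $\tau(v)-\tau(u)\ge-E$, which is false. So $v$ leads, with a lag $\delta$ satisfying $K\delta+E\ge\tau(u)-\tau(v)\ge3K\theta-E$. Since $E\le K\theta$, this gives $\delta\ge\theta$.
\end{proof}

\subsection{The process}

Fix a linear order on $A$ and a class $W_0$, and let $U_0=\varepsilon$. At \emph{stage $k$} we have a word $U_k$ of length $k$ and a nonempty set $W_k\subseteq W_0$ of words with prefix $U_k$.
\begin{itemize}
\item \emph{Lag step.} Let $\Delta_k$, $\theta_k$ and $W_k^+$ be the set of lags, the threshold and the subset defined above for $W=W_k$.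
\item \emph{Letter step.} If $U_k\in W_k^+$, stop and select $U_k$. Otherwise all words of $W_k^+$ are longer than $k$; let $a$ be the least letter such that some word of $W_k^+$ has the prefix $U_ka$, put $U_{k+1}=U_ka$, and let $W_{k+1}$ be the set of words of $W_k^+$ with the prefix $U_{k+1}$.
\end{itemize}
Without the lag steps the process would select the lexicographically least word. Each $W_k$ is nonempty by Lemma~\ref{lem:separate} and consists of words of length at least $k$ in the finite class $W_0$. So the process stops and selects one word of $W_0$. Let $S$ be the set of selected words of all classes; it is a cross-section of $R$. The gain is that the words still in competition are always nearly synchronous. Put $\Theta^*=\Theta_{r-1}$, so that $\theta_k\le\Theta^*$ for all $k$.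

\begin{lemma}\label{lem:lagbound}
$\Delta_k\subseteq\{0,\dots,\min(k,\Theta^*)\}$ at every stage $k$.
\end{lemma}

\begin{proof}
A stage-$k$ lag is at most $k$. Let $k\ge1$ and consider a run on $(u,v)\in W_k\times W_k$. As $u,v\in W_{k-1}^+$, its stage-$(k-1)$ lag is at most $\theta_{k-1}-1$ by Lemma~\ref{lem:separate}. From the stage-$(k-1)$ vertex to the stage-$k$ vertex the larger coordinate grows by $1$ and the smaller does not decrease, so the stage-$k$ lag is at most $\theta_{k-1}\le\Theta^*$.
\end{proof}

\section{The selected words form a regular language}\label{sec:regular}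

We simulate the process while reading a candidate word $u$ from left to right. After $k$ letters, with $u=U_k\omega\in W_k$, we need to describe the whole set $W_k$ with bounded memory. By Lemma~\ref{lem:separate}, $W_k$ consists of the words $U_k\omega'$ linked to $u$ by a run that stayed below all earlier thresholds. So it is enough to remember the states and lags that such runs can have at stage $k$, and the last $\Theta^*$ letters of $U_k$. The questions that the process asks at stage $k$ then become questions on the unread suffix $\omega$, of the form ``does $\omega$ belong to a given regular language'', and a nondeterministic automaton can guess the answers and verify them.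

\subsection{Types}

A \emph{type} is a triple $\gamma=(q,i,\delta)\in Q\times\{1,2\}\times\mathbb N$, with \emph{lag} $\delta$; the index $i$ names a leading tape. A \emph{record} is a pair $(\Gamma,z)$ where $z$ is a word of length at most $\Theta^*$ and $\Gamma$ is a set of types of lag at most $|z|$. There are finitely many records. For such $z$ and a type $\gamma=(q,i,\delta)$ with $\delta\le|z|$, let $y$ be the suffix of $z$ of length $\delta$ and
\[
\mathrm{Right}^z_\gamma=
\begin{cases}
\{(\omega,\omega'):(\omega,y\omega')\in\mathrm{Right}_q\}&\text{if }i=1,\\
\{(\omega,\omega'):(y\omega,\omega')\in\mathrm{Right}_q\}&\text{if }i=2.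
\end{cases}
\]
This relation is rational by (F2): it is the composition of $\mathrm{Right}_q$ with $\{(y\omega',\omega'):\omega'\in A^*\}$ if $i=1$, and of $\{(\omega,y\omega):\omega\in A^*\}$ with $\mathrm{Right}_q$ if $i=2$.

Let the process for some class reach stage $k$, and write $U=U_k$. A \emph{witness} at stage $k$ for a type $\gamma=(q,i,\delta)$ with $\delta\le\min(k,\Theta^*)$ is a path from an initial state to $q$ such that
\begin{itemize}
\item its label is $(U,U[0,k-\delta])$ if $i=1$ and $(U[0,k-\delta],U)$ if $i=2$;
\item its last vertex is its stage-$k$ vertex;
\item for each $k'<k$ its stage-$k'$ lag is less than $\theta_{k'}$.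
\end{itemize}
Let $\Gamma_k$ be the set of types that have a witness at stage $k$, and let $z_k$ be the suffix of $U$ of length $\min(k,\Theta^*)$. Then $(\Gamma_k,z_k)$ is a record; we write $\mathrm{Right}_\gamma$ for $\mathrm{Right}^{z_k}_\gamma$. A run on a pair $(U\omega,U\omega')$ is \emph{of type $\gamma$} if its part up to the stage-$k$ vertex is a witness for $\gamma$. Splitting a run at its stage-$k$ vertex, and conversely appending a path from $q$ to a witness, we see that for $\gamma\in\Gamma_k$
\begin{equation}\label{eq:type}
(\omega,\omega')\in\mathrm{Right}_\gamma\iff\text{some run on }(U\omega,U\omega')\text{ is of type }\gamma,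
\end{equation}
because the suffix of $z_k$ of length $\delta$ is $U[k-\delta,k]$.

\begin{lemma}\label{lem:types}
Let $u=U_k\omega\in W_k$ and $v=U_k\omega'$.
\begin{itemize}
\item[(a)] If $v\in W_k$, every run on $(u,v)$ is of some type in $\Gamma_k$. Moreover $v\in W_k$ if and only if $(\omega,\omega')\in\mathrm{Right}_\gamma$ for some $\gamma\in\Gamma_k$.
\item[(b)] If $u\in W_k^+$, then $v\in W_k^+$ if and only if $(\omega,\omega')\in\mathrm{Right}_\gamma$ for some $\gamma\in\Gamma_k$ of lag less than $\theta_k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $v\in W_k$ and take any run on $(u,v)$; there is one since $u\sim v$. For $k'<k$ we have $u,v\in W_{k'}^+$, so the stage-$k'$ lag is less than $\theta_{k'}$ by Lemma~\ref{lem:separate}. The stage-$k$ lag is at most $\min(k,\Theta^*)$ by Lemma~\ref{lem:lagbound}. So the part of the run up to its stage-$k$ vertex is a witness for a type $\gamma\in\Gamma_k$, and $(\omega,\omega')\in\mathrm{Right}_\gamma$ by \eqref{eq:type}. Conversely let $(\omega,\omega')\in\mathrm{Right}_\gamma$ with $\gamma\in\Gamma_k$. By \eqref{eq:type} there is a run on $(u,v)$ with stage-$k'$ lag less than $\theta_{k'}$ for all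 $k'<k$. In particular $v\sim u$, so $v\in W_0$. If $v\in W_{k'}$ with $k'<k$, then $v\in W_{k'}^+$ by Lemma~\ref{lem:separate}, since $u\in W_{k'}^+$, and $v\in W_{k'+1}$ since $v$ has the prefix $U_{k'+1}$. By induction $v\in W_k$.

(b) If $v\in W_k^+$, a run on $(u,v)$ has a type $\gamma\in\Gamma_k$ by (a), of lag less than $\theta_k$ by Lemma~\ref{lem:separate}. Conversely, the condition gives $v\in W_k$ by (a) and a run on $(u,v)$ with stage-$k$ lag less than $\theta_k$ by \eqref{eq:type}, so $v\in W_k^+$ by Lemma~\ref{lem:separate}.
\end{proof}

\subsection{Tests and update}

For a relation $H$ and a language $Z$ let $H^{-1}(Z)=\{\omega:(\omega,\omega')\in H\text{ for some }\omega'\in Z\}$. For a letter $a$ let $Z_a=\{\varepsilon\}\cup\bigcup_{b<a}bA^*$.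

\begin{lemma}\label{lem:tests}
Let $u=U_k\omega\in W_k$.
\begin{itemize}
\item[(a)] $\delta\in\Delta_k$ if and only if $\omega\in\mathrm{Right}_{\gamma'}^{-1}(\operatorname{dom}\mathrm{Right}_\gamma)$ for some $\gamma,\gamma'\in\Gamma_k$ with $\gamma$ of lag $\delta$.
\item[(b)] $u\in W_k^+$ if and only if $\omega\notin\operatorname{dom}\mathrm{Right}_\gamma$ for all $\gamma=(q,1,\delta)\in\Gamma_k$ with $\delta\ge\theta_k$.
\item[(c)] Let $u\in W_k^+$ and $\omega\in aA^*$. The process reaches stage $k+1$ with $u\in W_{k+1}$ if and only if $\omega\notin\mathrm{Right}_\gamma^{-1}(Z_a)$ for all $\gamma\in\Gamma_k$ of lag less than $\theta_k$.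
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\delta$ be the stage-$k$ lag of a run on $(U_k\omega',U_k\omega'')\in W_k\times W_k$. By Lemma~\ref{lem:types}(a), applied to $U_k\omega'$, the run has a type $\gamma\in\Gamma_k$, of lag $\delta$, so $\omega'\in\operatorname{dom}\mathrm{Right}_\gamma$; applied to $u$, it gives $(\omega,\omega')\in\mathrm{Right}_{\gamma'}$ for some $\gamma'\in\Gamma_k$. Conversely, let $(\omega,\omega')\in\mathrm{Right}_{\gamma'}$ and $(\omega',\omega'')\in\mathrm{Right}_\gamma$. By Lemma~\ref{lem:types}(a), first $U_k\omega'\in W_k$ and then $U_k\omega''\in W_k$, and by \eqref{eq:type} some run on this pair has the lag of $\gamma$.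

(b) If $u$ leads $U_k\omega'\in W_k$ with lag $\delta\ge\theta_k>0$, the run has a type in $\Gamma_k$ by Lemma~\ref{lem:types}(a), necessarily of the form $(q,1,\delta)$, and $(\omega,\omega')\in\mathrm{Right}_{(q,1,\delta)}$. Conversely, if $(\omega,\omega')\in\mathrm{Right}_{(q,1,\delta)}$ with $(q,1,\delta)\in\Gamma_k$, then $U_k\omega'\in W_k$ and $u$ leads it with lag $\delta$.

(c) The process continues and chooses the letter $a$ if and only if no word $U_k\omega'\in W_k^+$ has $\omega'=\varepsilon$ or $\omega'$ beginning with a letter smaller than $a$. Apply Lemma~\ref{lem:types}(b).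
\end{proof}

Given a record $(\Gamma,z)$, an integer $\theta$ with $1\le\theta\le\Theta^*$ and a letter $a$, define a record $\operatorname{next}((\Gamma,z),\theta,a)=(\Gamma',z')$ as follows. The word $z'$ is the suffix of $za$ of length $\min(|z|+1,\Theta^*)$. For every $(q,1,\delta)\in\Gamma$ with $\delta<\theta$, every prefix $y$ of the suffix of $z$ of length $\delta$, and every state $p$ reachable from $q$ by a path with label $(\varepsilon,y)$, the set $\Gamma'$ contains $(q',1,\delta-|y|+1)$ for each edge $p\to q'$ labeled $(a,\varepsilon)$, and, if $|y|=\delta$, also $(q',2,1)$ for each edge $p\to q'$ labeled $(\varepsilon,a)$. For $(q,2,\delta)\in\Gamma$ with $\delta<\theta$ the same rule applies with the two tapes and the indices $1,2$ exchanged, and $\Gamma'$ contains nothing else. The new lags are at most $\delta+1\le\min(|z|+1,\Theta^*)=|z'|$, so $(\Gamma',z')$ is a record.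

\begin{lemma}\label{lem:update}
For every class, $\Gamma_0=\{(q,i,0):q\text{ initial},\ i\in\{1,2\}\}$ and $z_0=\varepsilon$. If the process reaches stage $k+1$ with $U_{k+1}=U_ka$, then $(\Gamma_{k+1},z_{k+1})=\operatorname{next}((\Gamma_k,z_k),\theta_k,a)$.
\end{lemma}

\begin{proof}
The stage-$0$ vertex of a path is its first vertex, so the witnesses at stage $0$ are the empty paths at initial states. The claim on $z_{k+1}$ holds because $\min(|z_k|+1,\Theta^*)=\min(k+1,\Theta^*)$.

Consider a witness at stage $k+1$. Both components of its label are prefixes of $U_{k+1}$, and its stage-$k$ lag $\delta$ is less than $\theta_k$. So its part up to the stage-$k$ vertex is a witness for a type in $\Gamma_k$, say $(q,1,\delta)$; the other case is obtained by exchanging the tapes. That vertex is at $(k,k-\delta)$. Up to the last edge the larger coordinate remains $k$, so the path reads nothing on the first tape and a prefix $y$ of $U_k[k-\delta,k]$ on the second, reaching a state $p$ at the point $(k,k-\delta+|y|)$. The last edge brings the larger coordinate to $k+1$, so it reads $a$ on a tape that is at position $k$. On the first tape it leads to $(k+1,k-\delta+|y|)$,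 which gives the type $(q',1,\delta-|y|+1)$. On the second tape this requires $|y|=\delta$ and leads to $(k,k+1)$, which gives the type $(q',2,1)$. Conversely, extending a witness for $(q,1,\delta)\in\Gamma_k$ with $\delta<\theta_k$ by such a path and such an edge gives a witness at stage $k+1$.
\end{proof}

\subsection{The automaton}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
It remains to show that $S$ is regular. The languages
\[
(\mathrm{Right}^z_{\gamma'})^{-1}(\operatorname{dom}\mathrm{Right}^z_\gamma),\qquad\operatorname{dom}\mathrm{Right}^z_\gamma,\qquad(\mathrm{Right}^z_\gamma)^{-1}(Z_a),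
\]
for $|z|\le\Theta^*$, types $\gamma,\gamma'$ of lag at most $|z|$ and $a\in A$, are finitely many and regular by (F3). Let $\psi:A^*\to M'$ be a morphism to a finite monoid recognizing all of them and $L$. For each such language $Z$ we have $\omega\in Z$ if and only if $\psi(\omega)\in\psi(Z)$.

Define a nondeterministic automaton $\mathcal A$ whose states are the triples $(\Gamma,z,\mu)$ with $(\Gamma,z)$ a record and $\mu\in M'$; the component $\mu$ is a guess for the image of the unread suffix. For such a state let $\tilde\Delta$ be the set of lags of the types $\gamma\in\Gamma$ with $\mu\in\psi\bigl((\mathrm{Right}^z_{\gamma'})^{-1}(\operatorname{dom}\mathrm{Right}^z_\gamma)\bigr)$ for some $\gamma'\in\Gamma$. The state is \emph{good} if some band with $0\le h\le r-1$ is disjoint from $\tilde\Delta$ and, with $\tilde\theta=\Theta_h$ for the least such $h$, we have $\mu\notin\psi(\operatorname{dom}\mathrm{Right}^z_\gamma)$ for all $\gamma=(q,1,\delta)\in\Gamma$ with $\delta\ge\tilde\theta$. The initial states are $(\Gamma_0,\varepsilon,\mu)$ with $\mu\in\psi(L)$, and the final states are the good states with $\mu=1$. There is a transition on $a$ from $(\Gamma,z,\mu)$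 to $(\Gamma',z',\mu')$ if $(\Gamma,z,\mu)$ is good, $\mu=\psi(a)\mu'$, $\mu\notin\psi\bigl((\mathrm{Right}^z_\gamma)^{-1}(Z_a)\bigr)$ for all $\gamma\in\Gamma$ of lag less than $\tilde\theta$, and $(\Gamma',z')=\operatorname{next}((\Gamma,z),\tilde\theta,a)$.

Let $u=a_1\cdots a_n$ and $\mu_k=\psi(u[k,n])$. An accepting path on $u$ ends with third component $1$, so the condition $\mu=\psi(a)\mu'$, read backward, forces the third component after $k$ letters to be $\mu_k$. Call a path of $\mathcal A$ that starts in an initial state and reads $a_1\cdots a_k$ \emph{correct} if its third components are $\mu_0,\dots,\mu_k$. There is at most one correct path of each length. We show by induction on $k\le n$: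
\begin{quote}
a correct path of length $k$ exists if and only if $u\in L$ and the process for the class of $u$ reaches stage $k$ with $u\in W_k$; in that case it ends in $(\Gamma_k,z_k,\mu_k)$.
\end{quote}
For $k=0$ this is the definition of the initial states. Let $k<n$ and assume the statement for $k$. If there is no correct path of length $k$, both sides fail for $k+1$, because $W_{k+1}\subseteq W_k$. Otherwise $u=U_k\omega\in W_k$ with $\psi(\omega)=\mu_k$, and the path ends in $(\Gamma_k,z_k,\mu_k)$. By Lemma~\ref{lem:tests}(a), $\tilde\Delta=\Delta_k$; by Lemma~\ref{lem:band} a band is free, and $\tilde\theta=\theta_k$. By Lemma~\ref{lem:tests}(b) the state is good if and only if $u\in W_k^+$. By Lemma~\ref{lem:tests}(c) and $W_{k+1}\subseteq W_k^+$, the transition on $a_{k+1}$ with third component $\mu_{k+1}$ exists if and only if the process reaches stage $k+1$ with $u\in W_{k+1}$, and then it leads to $(\Gamma_{k+1},z_{k+1},\mu_{k+1})$ by Lemma~\ref{lem:update}.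

For $k=n$, the condition $u\in W_n$ means $u=U_n\in W_n$, we have $\mu_n=1$, and by parts (a) and (b) of Lemma~\ref{lem:tests} the state reached is good if and only if $u\in W_n^+$. So $\mathcal A$ accepts $u$ if and only if $u\in L$ and the process for the class of $u$ reaches stage $n$ with $u=U_n\in W_n^+$, that is, selects $u$. Hence $\mathcal A$ accepts $S$. By Proposition~\ref{prop:reduce} and the remark following it, every rational equivalence relation has a regular cross-section.
\end{proof}

\begin{thebibliography}{1}

\bibitem{RER}
\emph{Rational Equivalence Relations},
\texttt{https://github.com/lclem/bibliographer}.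

\end{thebibliography}
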